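# Bounded and unbounded solutions of a third-order rational difference equation

## 1. The case of proportional coefficients, $\beta D=B\delta$

We study the recursion
$$x_{n+1}=\frac{\alpha+\beta x_n+\gamma x_{n-1}+\delta x_{n-2}}{A+Bx_n+Dx_{n-2}},\qquad n=0,1,2,\dots \tag{1}$$
The following hypotheses stand throughout. The parameters $\alpha,\beta,\gamma,\delta,A,B,D$ are nonnegative, $\gamma>0$ and $B+D>0$. The initial values $x_{-2},x_{-1},x_0$ are nonnegative and such that every denominator
$$d_n=A+Bx_n+Dx_{n-2}$$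
is positive. If the initial values are positive, this last condition is automatic: since $\gamma>0$ and $B+D>0$, all numerators, denominators and terms are positive. A solution is **bounded** if $\sup_n x_n<\infty$. We want to decide from the parameters whether all solutions are bounded.

Start with a case where the fraction simplifies. Suppose $\beta D=B\delta$ and put
$$\lambda=\frac{\beta+\delta}{B+D}.$$
Then $\lambda B=\beta$, because $B(\beta+\delta)=B\beta+\beta D=\beta(B+D)$, and $\lambda D=\delta$ in the same way. So $\beta x_n+\delta x_{n-2}=\lambda(Bx_n+Dx_{n-2})=\lambda d_n-\lambda A$, and (1) becomes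
$$x_{n+1}=\lambda+\frac{\alpha-\lambda A+\gamma x_{n-1}}{d_n}. \tag{2}$$

**Proposition 1 (easy case).** Let $\beta D=B\delta$ and $\alpha\ge\lambda A$. If $\gamma<\beta+\delta+A$, every solution of (1) is bounded. If $\gamma>\beta+\delta+A$, there are unbounded solutions.

*Proof, bounded part.* By (2), $x_{n+1}\ge\lambda$ for all $n\ge0$. Hence for $n\ge3$
$$d_n\ge A+(B+D)\lambda=A+\beta+\delta=:\theta>\gamma,$$
and (2) gives $x_{n+1}\le c+\frac{\gamma}{\theta}x_{n-1}$ with $c=\lambda+(\alpha-\lambda A)/\theta$. Since $\gamma/\theta<1$, iterating along indices of one parity bounds the terms by their starting value plus $c/(1-\gamma/\theta)$.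

*Proof, unbounded part.* We let the even-indexed terms grow and keep the odd-indexed ones small. Choose $\eta>0$ with $A+\beta+\delta+(B+D)\eta<\gamma$, and put
$$U=\lambda+\eta,\qquad q=\frac{\gamma}{A+(B+D)U}>1,\qquad K=1+\frac{\alpha+\gamma U}{(B+D)\eta}.$$
Take positive initial values with $x_0>x_{-2}>K$ and $x_{-1}<U$. Suppose that $x_{2k}\ge x_{2k-2}\ge K$ and $x_{2k-1}\le U$; this holds for $k=0$. The denominator $d_{2k}$ is at least $(B+D)K$, so (2) gives
$$x_{2k+1}\le\lambda+\frac{\alpha+\gamma U}{(B+D)K}\le\lambda+\eta=U.$$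
Then $d_{2k+1}=A+Bx_{2k+1}+Dx_{2k-1}\le A+(B+D)U$, so $x_{2k+2}\ge\gamma x_{2k}/d_{2k+1}\ge q\,x_{2k}$. The assumption is reproduced at $k+1$, and $x_{2k}\ge q^kx_0\to\infty$. $\square$

An even simpler instance can be run by hand. Let $\alpha=\beta=\delta=0$ and $A>0$, and start with $x_{-1}=0$. Then all odd-indexed terms are $0$, and the even-indexed ones satisfy $x_{2k+2}=\frac{\gamma}{A}x_{2k}$. They grow when $\gamma>A$ and $x_0>0$. When $\gamma<A$, every solution satisfies $x_{n+1}\le\frac{\gamma}{A}x_{n-1}$.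

What changes when $\beta D\neq B\delta$? Then $\frac{\beta x_n+\delta x_{n-2}}{Bx_n+Dx_{n-2}}$ is no longer constant: it depends on the ratio $x_n/x_{n-2}$. Both halves of the proof used that it was constant.

## 2. The threshold $\gamma=\beta+\delta+A$ and the statements to be decided

The number $\beta+\delta+A$ has another meaning. A **prime period-two solution** is one that alternates $x,y,x,y,\dots$ with $x\ne y$. For such a solution (1) reads
$$x\,(A+(B+D)y)=\alpha+(\beta+\delta)y+\gamma x,\qquad y\,(A+(B+D)x)=\alpha+(\beta+\delta)x+\gamma y .$$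
Subtracting and dividing by $x-y$ gives $A=-(\beta+\delta)+\gamma$. It is known that (1) has prime period-two solutions if and only if $\gamma=\beta+\delta+A$; we have just seen the "only if" half. As an example, $x_{n+1}=x_{n-1}/(1+x_n)$, where $\gamma=A=B=1$ and the other parameters are $0$, has the solution $0,1,0,1,\dots$, since $1/(1+0)=1$ and $0/(1+1)=0$.

Conjecture 3 of the source "Period-Two Trichotomies in Rational Equations" asserts:

* (a) Eq. (1) has unbounded solutions when $\gamma>\beta+\delta+A$.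
* (b) Every solution of Eq. (1) is bounded when $\gamma<\beta+\delta+A$.

Statement (a) is true. Statement (b) is false as stated, and under its hypothesis it fails exactly when $A=B=\delta=0$. In detail:

**Theorem 2 ((a) holds).** If $\gamma>\beta+\delta+A$, there is a nonempty open set $O\subset(0,\infty)^3$ such that every solution with $(x_{-2},x_{-1},x_0)\in O$ satisfies $x_{2k}\to\infty$ (at least geometrically), with $(x_{2k+1})$ bounded.

**Theorem 3 ((b) fails).** Let $A=B=\delta=0$, $D>0$, $0<\gamma<\beta$, $\alpha\ge0$, so the equation is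
$$x_{n+1}=\frac{\alpha+\beta x_n+\gamma x_{n-1}}{Dx_{n-2}}.$$
Then $\gamma<\beta+\delta+A$, but there is a nonempty open set $O'$ of initial conditions such that the solution is unbounded for Lebesgue-almost every point of $O'$. An example is $x_{n+1}=(2x_n+x_{n-1})/x_{n-2}$.

**Theorem 4 (sharp form of (b)).** Let $\gamma<\beta+\delta+A$. Every solution of (1) is bounded if and only if $A+B+\delta>0$.

**Proposition 5 (exceptional family).** If $A=B=\delta=0$, every solution is bounded if and only if $\beta=\gamma$.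

## 3. Growth profiles and the function $\varphi$

Suppose that along some stretch the even-indexed terms are huge with $x_{2k}/x_{2k-2}\approx r$, while the odd-indexed terms stay moderate. In the formula for an odd-indexed term only the huge terms matter, and in the formula for an even-indexed term only $\gamma x_{2k}$ matters in the numerator. So
$$x_{2k+1}\approx u(r),\qquad \frac{x_{2k+2}}{x_{2k}}\approx\frac{\gamma}{A+(B+D)u(r)},\qquad\text{where } u(r)=\frac{\beta r+\delta}{Br+D}\quad(r>0).$$
A steady profile with ratio $r$ therefore requires $\varphi(r)=\gamma$, where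
$$\varphi(r)=r\,\bigl(A+(B+D)u(r)\bigr)=Ar+(B+D)\frac{\beta r^2+\delta r}{Br+D}. \tag{3}$$
We use three exact facts.

* Since $(B+D)u(1)=\beta+\delta$, we have $\varphi(1)=A+\beta+\delta$, the threshold.
* The function $\varphi$ is nondecreasing: the numerator of the derivative of $\frac{\beta r^2+\delta r}{Br+D}$ is
$$(2\beta r+\delta)(Br+D)-B(\beta r^2+\delta r)=\beta Br^2+2\beta Dr+\delta D\ge0 .$$
* The numerator of $u'$ is $\beta(Br+D)-B(\beta r+\delta)=\beta D-B\delta$. So $u$ is nonincreasing if $\beta D\le B\delta$ and increasing if $\beta D>B\delta$.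

Heuristically, $\gamma>\varphi(1)$ leaves room for a profile with $r>1$, and $\gamma<\varphi(1)$ leaves none with $r\ge1$. This picture suggests both (a) and (b). It leads to a proof of (a), and to a proof of (b) when $A+B+\delta>0$. In the remaining family the absence of steady growth turns out not to imply boundedness.

## 4. Proof of Theorem 2: solutions that grow when $\gamma>\beta+\delta+A$

Take positive initial data and write
$$M_k=x_{2k},\quad v_k=x_{2k+1}\quad(k\ge-1),\qquad r_k=M_k/M_{k-1}\quad(k\ge0).$$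
For $k\ge0$,
$$v_k=\frac{\alpha+\beta M_k+\gamma v_{k-1}+\delta M_{k-1}}{A+BM_k+DM_{k-1}},\qquad M_{k+1}=\frac{\alpha+\beta v_k+\gamma M_k+\delta v_{k-1}}{A+Bv_k+Dv_{k-1}}. \tag{4}$$

**Case 1: $\beta D\le B\delta$.** Here we check that the trap of Proposition 1 still closes. Choose $\eta>0$ with $A+\beta+\delta+(B+D)\eta<\gamma$ and put
$$U=u(1)+\eta=\frac{\beta+\delta}{B+D}+\eta,\qquad q=\frac{\gamma}{A+(B+D)U}>1,\qquad K=1+\frac{\alpha+\gamma U}{(B+D)\eta}.$$
Suppose $M_k\ge M_{k-1}\ge K$ and $v_{k-1}\le U$. Then $r_k\ge1$. Dropping $A$ from the denominator of $v_k$ and using that $u$ is nonincreasing,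
$$v_k\le u(r_k)+\frac{\alpha+\gamma U}{BM_k+DM_{k-1}}\le u(1)+\frac{\alpha+\gamma U}{(B+D)K}\le u(1)+\eta=U .$$
Hence $M_{k+1}\ge\gamma M_k/(A+Bv_k+Dv_{k-1})\ge qM_k$, and the assumption holds at $k+1$. By induction the open set
$$O=\{x_0>x_{-2}>K,\ 0<x_{-1}<U\}$$
works: $M_k\ge q^kM_0$ and $v_k\le U$ for all $k\ge0$.

**Where the trap breaks.** If $\beta D>B\delta$, then $u$ is increasing, and $r_k\ge1$ no longer gives $v_k\le u(1)+\eta$. A fast jump of the even-indexed terms makes $v_k$ large, and a large $v_k$ slows the even-indexed terms down afterwards. This really can destroy monotone growth. Take $\beta=1$, $\gamma=2$, $D=1$ and $\alpha=\delta=A=B=0$. Then $u(r)=r$ and, up to the neglected terms, $r_{k+1}\approx2/v_{k-1}\approx2/r_{k-1}$, so a ratio near $4$ is followed two steps later by a ratio near $\frac12$.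

The same example shows the remedy. In logarithms, $\log(r_{k+1}/\sqrt2)\approx-\log(r_{k-1}/\sqrt2)$: the deviation from the steady ratio $\sqrt2$ changes sign and does not grow in size. So we follow the distance to the steady profile on a logarithmic scale. The ideal recursion does not increase it, and the neglected terms contribute errors of order $1/M_{k-1}$, which are summable as long as $M_k$ grows geometrically. The growth and the estimate must be proved together.

**Case 2: $\beta D>B\delta$.** *Constants.* Here $\beta,D>0$. The function $\varphi$ is continuous, $\varphi(1)<\gamma$, and $\varphi(r)\to\infty$ as $r\to\infty$ because $\beta>0$. So there is $r_*>1$ with $\varphi(r_*)=\gamma$. Let $w=u(r_*)>0$; then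
$$r_*=\frac{\gamma}{A+(B+D)w}.$$
Let $\sigma=\frac12\log r_*$, $q=e^\sigma>1$ (so $r_*=q^2$), $W=we^\sigma$, and
$$C=\max\Bigl\{\frac{\alpha+\gamma W}{\beta},\ \frac AD,\ \frac{\alpha+(\beta+\delta)W}{\gamma}\Bigr\},\qquad K=1+\frac{4Cq}{(q-1)\sigma}.$$
The deviations are
$$a_k=\Bigl|\log\frac{r_k}{r_*}\Bigr|\ (k\ge0),\qquad b_k=\Bigl|\log\frac{v_k}{w}\Bigr|\ (k\ge-1),\qquad m_k=\max(a_k,b_{k-1})\ (k\ge0),$$
and we take
$$O=\{x_{-2}>K,\ a_0<\sigma/2,\ b_{-1}<\sigma/2\}\subset(0,\infty)^3 .$$
Since $a_0$ depends only on $x_0/x_{-2}$ and $b_{-1}$ only on $x_{-1}$, the set $O$ is nonempty and open.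

**Claim.** For initial data in $O$ and all $k\ge0$,
$$m_k\le\frac\sigma2+\sum_{i=0}^{k-1}\frac{2C}{M_{i-1}}\le\sigma. \tag{5}$$

For $k=0$ the sum is empty and (5) is the choice of $O$. Assume (5) for $0,1,\dots,k$.

*Growth so far.* This makes the errors summable. For $0\le i\le k$ we have $a_i\le\sigma$, so $r_i\ge r_*e^{-\sigma}=q$. Hence $M_{i-1}\ge q^iM_{-1}$ for $0\le i\le k+1$, and since $M_{-1}>K$,
$$\sum_{i=0}^{k+1}\frac{2C}{M_{i-1}}\le\frac{2C}{K}\sum_{i\ge0}q^{-i}=\frac{2Cq}{(q-1)K}\le\frac\sigma2. \tag{6}$$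
Also $v_{k-1}\le W$, because $b_{k-1}\le\sigma$, and $M_k\ge M_{k-1}$.

*Bound for $b_k$.* This controls the next odd-indexed term. Write
$$\frac{u(r_k)}{u(r_*)}=\frac{\beta r_k+\delta}{\beta r_*+\delta}\cdot\frac{Br_*+D}{Br_k+D}.$$
If $r_k\ge r_*$, the first factor lies in $[1,r_k/r_*]=[1,e^{a_k}]$ and the second in $[e^{-a_k},1]$. If $r_k<r_*$, the two intervals are exchanged. So $|\log(u(r_k)/w)|\le a_k$. The error made by replacing $v_k$ by $u(r_k)$ is, by (4),
$$\frac{v_k}{u(r_k)}=\frac{1+P}{1+Q},\qquad P=\frac{\alpha+\gamma v_{k-1}}{\beta M_k+\delta M_{k-1}},\qquad Q=\frac{A}{BM_k+DM_{k-1}},$$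
with $0\le P\le\frac{\alpha+\gamma W}{\beta M_k}\le\frac C{M_k}\le\frac C{M_{k-1}}$ and $0\le Q\le\frac{A}{DM_{k-1}}\le\frac{C}{M_{k-1}}$. Both $\log(1+P)$ and $\log(1+Q)$ lie in $[0,\max(P,Q)]$, so their difference is at most $\max(P,Q)$ in absolute value. Therefore
$$b_k\le a_k+\frac{C}{M_{k-1}}\le m_k+\frac C{M_{k-1}}. \tag{7}$$
By the induction hypothesis and (6), the right side is at most $\frac\sigma2+\sum_{i=0}^{k}\frac{2C}{M_{i-1}}\le\sigma$. So $v_k\le W$.

*Bound for $a_{k+1}$.* This controls the next ratio. By (4),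
$$r_{k+1}=\frac{\gamma(1+R)}{A+Bv_k+Dv_{k-1}},\qquad 0\le R=\frac{\alpha+\beta v_k+\delta v_{k-1}}{\gamma M_k}\le\frac{\alpha+(\beta+\delta)W}{\gamma M_k}\le\frac{C}{M_k}.$$
Let $b=\max(b_k,b_{k-1})$. Both $v_k$ and $v_{k-1}$ lie in $[we^{-b},we^b]$, so $\frac{A+Bv_k+Dv_{k-1}}{A+(B+D)w}\in[e^{-b},e^b]$. Comparing with $r_*=\gamma/(A+(B+D)w)$ and using (7), $b_{k-1}\le m_k$ and $M_k\ge M_{k-1}$,
$$a_{k+1}\le\max(b_k,b_{k-1})+\frac C{M_k}\le m_k+\frac{2C}{M_{k-1}}.$$

Together with (7) this gives $m_{k+1}=\max(a_{k+1},b_k)\le m_k+2C/M_{k-1}$. With (5) at $k$ and (6), this is (5) at $k+1$, and the claim is proved.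

Consequently $r_k\ge q$ for all $k$, so $M_k\ge q^{k+1}M_{-1}\to\infty$, and $v_k\le W$ for all $k\ge-1$. This proves Theorem 2. $\blacksquare$

## 5. Proof of Theorem 3: time reversal in $Dx_{n+1}x_{n-2}=\alpha+\beta x_n+\gamma x_{n-1}$

Let $A=B=\delta=0$, $D>0$ and $0<\gamma<\beta$. A natural way to look for unbounded solutions is to follow Section 4 and seek a steady growing profile. Here $u(r)=\beta r/D$ and $\varphi(r)=\beta r^2$, so $\varphi(r)=\gamma$ has the single root $r=\sqrt{\gamma/\beta}<1$. The steady profile decays, and the method stops.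

But a profile that decays forward in time grows backward. Try $x_{n+1}=(2x_n+x_{n-1})/x_{n-2}$. Solving for $x_{n-2}$ and numbering backward gives $y_{m+1}=(y_m+2y_{m-1})/y_{m-2}$. From $100,\ 1.4,\ 140$ one computes
$$\frac{140+2.8}{100}=1.428,\quad\frac{1.428+280}{1.4}\approx201.02,\quad\frac{201.02+2.856}{140}\approx1.456,\quad\frac{1.456+402.04}{1.428}\approx282.56 .$$
The large terms $100,\ 140,\ 201.02,\ 282.56$ grow by factors near $\sqrt2$. So many backward orbits are unbounded. To conclude something about forward orbits we use an invariant measure: a set of finite measure mapped into itself must essentially be mapped onto itself, so a positive-measure set of bounded forward orbits would produce bounded backward orbits.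

We recall one textbook notion. A diffeomorphism $F$ of an open set preserves the measure with continuous density $h>0$ if $h(F(p))\,|\det DF(p)|=h(p)$ for all $p$; by the change of variables formula, every measurable set $E$ then has the same measure as $F(E)$. For example, $x\mapsto2x$ on $(0,\infty)$ preserves $dx/x$, since $\frac1{2x}\cdot2=\frac1x$.

**Step 1: an invariant measure.** Let
$$F(x,y,z)=\Bigl(y,\ z,\ \frac{\alpha+\beta z+\gamma y}{Dx}\Bigr)\quad\text{on }(0,\infty)^3,$$
so that $F^n(x_{-2},x_{-1},x_0)=(x_{n-2},x_{n-1},x_n)$. It is a diffeomorphism of $(0,\infty)^3$ onto itself, with inverse $F^{-1}(y,z,w)=\bigl(\frac{\alpha+\beta z+\gamma y}{Dw},y,z\bigr)$. Let $w$ be the third coordinate of $F$. The first two rows of $DF$ are $(0,1,0)$ and $(0,0,1)$, so $|\det DF|=|\partial w/\partial x|=w/x$. Since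
$$\frac{1}{yzw}\cdot\frac wx=\frac1{xyz},$$
$F$ preserves $d\mu=\dfrac{dx\,dy\,dz}{xyz}$.

**Step 2: an open set of unbounded backward orbits.** Extend a positive solution to all negative indices by $F^{-1}$, so that $Dx_{n+1}x_{n-2}=\alpha+\beta x_n+\gamma x_{n-1}$ for all integers $n$. Put $y_m=x_{-m}$ for $m\ge0$. With $n=1-m$ the relation reads $Dy_{m-2}\,y_{m+1}=\alpha+\beta y_{m-1}+\gamma y_m$, that is,
$$y_{m+1}=\frac{\alpha+\gamma y_m+\beta y_{m-1}}{Dy_{m-2}}\qquad(m\ge2).$$
This is (1) with $\beta$ and $\gamma$ interchanged and $A=B=\delta=0$, started at $(y_0,y_1,y_2)=(x_0,x_{-1},x_{-2})$. The hypothesis of Theorem 2 for it is $\beta>\gamma$, which holds. Let $O$ be the open set that Theorem 2 gives for this reversed equation, and let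
$$O'=\{(x,y,z):(z,y,x)\in O\}.$$
This set is nonempty and open, and for every $p\in O'$ the coordinates of $F^{-n}(p)$, $n\ge0$, are unbounded.

**Step 3: bounded solutions stay away from $0$.** This puts each bounded orbit into a compact box, which has finite $\mu$-measure. Let a positive solution satisfy $x_n\le K$ for all $n\ge-2$. For $n\ge0$,
$$\gamma x_{n-1}\le Dx_{n+1}x_{n-2}\le DKx_{n-2},\qquad\text{so}\qquad x_{j+1}\le\frac{DK}{\gamma}x_j\quad(j\ge-2).$$
Using this for $x_{n+1}$, we get $\beta x_n\le Dx_{n+1}x_{n-2}\le\frac{D^2K}{\gamma}x_nx_{n-2}$, and dividing by $x_n>0$,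
$$x_{n-2}\ge\frac{\beta\gamma}{D^2K}\qquad(n\ge0).$$

**Step 4: finite measure rules out bounded orbits from almost all of $O'$.** For an integer $R\ge2$ let $K_R=[R^{-1},R]^3$, so $\mu(K_R)=(2\log R)^3<\infty$, and let
$$E_R=\{p:F^n(p)\in K_R\text{ for all }n\ge0\},$$
a closed set. Clearly $F(E_R)\subset E_R$, so the sets $F^n(E_R)$ decrease, and all have the same finite measure $\mu(E_R)$. Thus $\mu(E_R\setminus F^n(E_R))=0$ for each $n$, and taking the union over $n$,
$$\mu\Bigl(E_R\setminus\bigcap_{n\ge0}F^n(E_R)\Bigr)=0 .$$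
If $p\in\bigcap_nF^n(E_R)$, then $F^{-n}(p)\in E_R\subset K_R$ for all $n\ge0$, so the backward orbit of $p$ is bounded and $p\notin O'$. Hence $\mu(E_R\cap O')=0$ for every $R$.

By Step 3, each $p\in O'$ whose solution is bounded lies in some $E_R$. So these points form a subset of $\bigcup_R(E_R\cap O')$, which has $\mu$-measure $0$. Since $\mu$ has a positive continuous density, sets of $\mu$-measure zero and of Lebesgue measure zero coincide. So the solution is unbounded for Lebesgue-almost every point of $O'$, and since $O'$ is nonempty and open, unbounded solutions exist. This proves Theorem 3. $\blacksquare$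

Thus (b) is disproved. The argument shows that unbounded solutions exist without displaying one.

## 6. Proof of Proposition 5: the invariant at $\beta=\gamma$

Let $A=B=\delta=0$, so $D>0$. The denominators $Dx_{n-2}$ for $n=0,1,2$ are positive, so the initial data, and hence all terms, are positive. If $\gamma>\beta$, unbounded solutions exist by Theorem 2, because $\beta+\delta+A=\beta$. If $\gamma<\beta$, they exist by Theorem 3.

Let $\beta=\gamma$. Substituting $x_n=\frac\beta Dy_n$ gives
$$y_{n+1}y_{n-2}=a+y_n+y_{n-1},\qquad a=\frac{\alpha D}{\beta^2}.$$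
We look for a conserved quantity that dominates $y_n$. Put $S_n=a+y_n+y_{n-1}+y_{n-2}$. Adding $y_{n-2}$, respectively $y_{n+1}$, to both sides of the equation,
$$S_n=y_{n-2}(y_{n+1}+1),\qquad S_{n+1}=y_{n+1}(y_{n-2}+1).$$
So $S_{n+1}/S_n=\bigl(1+\frac1{y_{n-2}}\bigr)\big/\bigl(1+\frac1{y_{n+1}}\bigr)$. Therefore
$$J_n=S_n\Bigl(1+\frac1{y_n}\Bigr)\Bigl(1+\frac1{y_{n-1}}\Bigr)\Bigl(1+\frac1{y_{n-2}}\Bigr)$$
satisfies
$$\frac{J_{n+1}}{J_n}=\frac{S_{n+1}}{S_n}\cdot\frac{1+1/y_{n+1}}{1+1/y_{n-2}}=1 .$$
Hence $y_n\le S_n<J_n=J_0$ for $n\ge0$, and every solution is bounded. $\blacksquare$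

## 7. Toward Theorem 4: lower bounds for the denominators

If $\gamma<\beta+\delta+A$ and $A+B+\delta=0$, then $D>0$ and $\beta>\gamma>0$, so Theorem 3 gives unbounded solutions. This is the "only if" half of Theorem 4. From now until the end we assume
$$\gamma<\beta+\delta+A,\qquad A+B+\delta>0, \tag{8}$$
fix one solution, and show that it is bounded. Constants may depend on the parameters and on this solution.

**Why the contraction of Section 1 is not enough.** There we had $d_n\ge\beta+\delta+A>\gamma$ eventually. In general the available lower bound can be smaller than $\gamma$. Take $x_{n+1}=\dfrac{\alpha+3x_n+3x_{n-1}+x_{n-2}}{x_n+x_{n-2}}$: the threshold is $4>\gamma=3$. The obvious termwise estimate is $x_{n+1}\ge\frac{3x_n+x_{n-2}}{x_n+x_{n-2}}\ge1$, hence $d_n\ge2$ for $n\ge3$. Since $\frac{3x_n+x_{n-2}}{x_n+x_{n-2}}\le3$, this yields $x_{n+1}\le\frac\alpha2+3+\frac32x_{n-1}$, which bounds nothing.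

**The plan.** Suppose the solution is unbounded and look backward from a term that is a record. If the terms two, four, six, … steps back are comparable to the record, the ratios between them have limits as the record tends to infinity. These limits satisfy the relation of Section 3 exactly, now with ratios that may vary, and a comparison of their supremum and infimum gives a contradiction. To see that a large $x_n$ forces a large $x_{n-2}$, we must exclude that $x_n$ is large merely because its denominator is tiny. So we begin with denominators.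

**Positivity.** If $A=0$, then $x_n>0$ for all $n\ge1$. Indeed $d_n=Bx_n+Dx_{n-2}>0$ implies $x_n>0$ or $x_{n-2}>0$, and in the latter case $x_n\ge\gamma x_{n-2}/d_{n-1}>0$.

We use the elementary inequality $\frac{p_1+p_2}{q_1+q_2}\ge\min\bigl(\frac{p_1}{q_1},\frac{p_2}{q_2}\bigr)$ for $p_i\ge0$, $q_i>0$; it holds because $p_i\ge\min(\cdot)\,q_i$.

The next lemma treats the one situation where no termwise estimate is available.

**Lemma 6.** If $A=\beta=0$ and $B>0$ (hence $\gamma<\delta$), there is $c>0$, depending only on the parameters, with $x_{n+1}\ge\min(x_{n-1},c)$ for all $n\ge5$. Hence $x_j\ge\min(x_4,x_5,c)>0$ for $j\ge4$.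

*Proof.* Put $p=x_{n-1}$, $M=x_{n-2}$, $v=x_{n-3}$, $z=x_{n-4}$. These are positive, since $n\ge5$. The equations for $x_{n-1},x_n,x_{n+1}$ read
$$p(BM+Dz)=\alpha+\gamma v+\delta z,\qquad x_n(Bp+Dv)=\alpha+\gamma M+\delta v,\qquad x_{n+1}(Bx_n+DM)=\alpha+\gamma p+\delta M .$$

*Suppose $Dp\le\delta$.* We bound $x_n$ from above in terms of $M$. The first equation gives
$$BpM=\alpha+\gamma v+(\delta-Dp)z\ge\alpha+\gamma v\ge\frac\gamma\delta(\alpha+\delta v),$$
using $\gamma<\delta$. The second gives $Bpx_n\le\gamma M+(\alpha+\delta v)\le\gamma M+\frac\delta\gamma BpM$. Dividing by $p$ and putting $\kappa=\frac{B\delta}{\gamma}+D$, we get $Bx_n+DM\le\frac{\gamma M}{p}+\kappa M$. The third equation now yields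
$$x_{n+1}\ge\frac{\delta M}{\frac{\gamma M}{p}+\kappa M}=\frac{\delta p}{\gamma+\kappa p}\ge\min\Bigl(p,\frac{\delta-\gamma}{\kappa}\Bigr).$$
For the last inequality: the function $p\mapsto\frac{\delta p}{\gamma+\kappa p}$ is increasing, is at least $p$ exactly when $p\le\frac{\delta-\gamma}\kappa$, and takes the value $\frac{\delta-\gamma}{\kappa}$ at that point.

*Suppose $Dp>\delta$.* Then $D>0$ and $p>\delta/D$. From the second equation $x_n\le\frac{\alpha+\gamma M}{Bp}+\frac\delta D$, so $Bx_n\le(\alpha+\gamma M)\frac D\delta+\frac{B\delta}{D}$. Therefore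
$$x_{n+1}\ge\frac{\frac{\gamma\delta}{D}+\delta M}{\bigl(\frac{\alpha D}{\delta}+\frac{B\delta}{D}\bigr)+\bigl(\frac{\gamma D}{\delta}+D\bigr)M}\ge\min\Bigl\{\frac{\gamma\delta/D}{\alpha D/\delta+B\delta/D},\ \frac{\delta}{\gamma D/\delta+D}\Bigr\}>0 .$$

Let $c$ be the minimum of $\frac{\delta-\gamma}{\kappa}$ and, if $D>0$, the last minimum. The bound for $x_j$ follows by induction in steps of two from $x_4$ and $x_5$. $\square$

Under (8) the parameters fall into four classes.

* **Class 1:** $B,D>0$ and $A+\delta>0$.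
* **Class 2:** $D=0<B$.
* **Class 3:** $B=0<D$; then $A+\delta>0$ by (8).
* **Class 4:** $B,D>0$ and $A=\delta=0$; then $\beta>\gamma$ by (8).

**In classes 1, 2, 3 there are $m>0$ and $n_0\ge0$ with**
$$d_n\ge m\quad\text{for all }n\ge n_0. \tag{9}$$
If $A>0$, take $m=A$. Let $A=0$.

* Class 3: $\delta>0$, so $x_{n+1}\ge\frac{\delta x_{n-2}}{Dx_{n-2}}=\frac\delta D$ for $n\ge0$, and $d_n=Dx_{n-2}\ge\delta$ for $n\ge3$.
* Class 2: if $\beta>0$, then $x_{n+1}\ge\frac{\beta x_n}{Bx_n}=\frac\beta B$ for $n\ge0$, and $d_n=Bx_n\ge\beta$ for $n\ge1$. If $\beta=0$, Lemma 6 bounds $d_n=Bx_n$ from below for $n\ge4$.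
* Class 1: $\delta>0$. If $\beta>0$, then $x_{n+1}\ge\frac{\beta x_n+\delta x_{n-2}}{Bx_n+Dx_{n-2}}\ge\min\bigl(\frac\beta B,\frac\delta D\bigr)$ for $n\ge0$, which bounds $d_n$ from below for $n\ge3$. If $\beta=0$, Lemma 6 bounds $d_n\ge Bx_n$ from below for $n\ge4$.

## 8. Large terms propagate backward two steps

We now make precise that a term of the size of a record must come from a term of that size two steps earlier.

**Lemma 7.** For every $\kappa\in(0,1]$ there are $\kappa'\in(0,\kappa]$, $T_0\ge1$ and $n_1$ such that if $n\ge n_1$, $T\ge T_0$, $x_j\le T$ for all $j\le n$, and $x_n\ge\kappa T$, then $x_{n-2}\ge\kappa'T$.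

*Proof.* Let $s=\alpha+\beta+\gamma+\delta$. Since $T\ge1$, the numerator of every term with index at most $n$ is at most $sT$. Take $n_1=n_0+7$ in classes 1, 2, 3 and $n_1=7$ in class 4, so that (9), where it is used, and positivity apply to all indices below.

**Class 1.** Both outer terms of the numerator are absorbed by the denominator:
$$\kappa T\le x_n\le\frac{\alpha+\gamma x_{n-2}}{m}+\frac\beta B+\frac\delta D .$$
Choose $T_0\ge1$ with $\frac\alpha m+\frac\beta B+\frac\delta D\le\frac\kappa2T_0$. Then $x_{n-2}\ge\frac{m\kappa}{2\gamma}T$, and $\kappa'=\min\bigl(\kappa,\frac{m\kappa}{2\gamma}\bigr)$ works.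

**Class 2.** Since $D=0$, the term $\delta x_{n-3}$ is not absorbed, and we must exclude it as the source. We have
$$\kappa T\le x_n\le\frac\alpha m+\frac\beta B+\frac{\gamma x_{n-2}+\delta x_{n-3}}{m}.$$
If $\frac\alpha m+\frac\beta B\le\frac\kappa2T$, then $\gamma x_{n-2}+\delta x_{n-3}\ge\frac{m\kappa}2T$. So either $x_{n-2}\ge\frac{m\kappa}{4\gamma}T$, or $\delta>0$ and $x_{n-3}\ge\kappa_1T$ with $\kappa_1=\frac{m\kappa}{4\delta}$. In the latter case we follow the next three terms:
$$x_{n-2}\le\frac{sT}{B\kappa_1T}=\frac{s}{B\kappa_1}=:C_1,\qquad x_{n-1}\ge\frac{\gamma x_{n-3}}{A+Bx_{n-2}}\ge\frac{\gamma\kappa_1}{A+BC_1}T=:\kappa_2T,\qquad x_n\le\frac{sT}{B\kappa_2T}=\frac{s}{B\kappa_2}.$$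
This contradicts $x_n\ge\kappa T$ as soon as $\kappa T>\frac{s}{B\kappa_2}$. So $\kappa'=\min\bigl(\kappa,\frac{m\kappa}{4\gamma}\bigr)$ works, with $T_0\ge1$ so large that the two stated conditions hold for all $T\ge T_0$.

**Class 3.** Since $B=0$, the term $\beta x_{n-1}$ is not absorbed. For $i\in\{n,n-1\}$,
$$x_i\le\frac\alpha m+\frac\delta D+\frac{\beta x_{i-1}+\gamma x_{i-2}}{m}.$$
Hence, if $\frac\alpha m+\frac\delta D\le\frac\lambda2T$ and $x_i\ge\lambda T$ for some $\lambda>0$, then $x_{i-2}\ge\frac{m\lambda}{4\gamma}T$, or $\beta>0$ and $x_{i-1}\ge\frac{m\lambda}{4\beta}T$. Apply this with $i=n$, $\lambda=\kappa$: either $x_{n-2}\ge\frac{m\kappa}{4\gamma}T$, or $\beta>0$ and $x_{n-1}\ge\kappa_1T$ with $\kappa_1=\frac{m\kappa}{4\beta}$. In the second case apply it with $i=n-1$, $\lambda=\kappa_1$: either $x_{n-2}\ge\frac{m\kappa_1}{4\beta}T$, or $x_{n-3}\ge\kappa_2T$ with $\kappa_2=\frac{m\kappa_1}{4\gamma}$. The last option puts a large term in the denominator of $x_n$: $x_n\le\frac{sT}{D\kappa_2T}=\frac s{D\kappa_2}$,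 impossible if $\kappa T>\frac{s}{D\kappa_2}$. So $\kappa'=\min\bigl(\kappa,\frac{m\kappa}{4\gamma},\frac{m\kappa_1}{4\beta}\bigr)$ works (omit the last entry if $\beta=0$), with $T_0\ge1$ so large that the stated conditions, for $\lambda=\kappa$ and $\lambda=\kappa_1$, hold for all $T\ge T_0$.

**Class 4.** Here (9) is not available and we use $\beta>\gamma$ instead. Put $a=x_{n-1}$, $M=x_{n-2}$, $b=x_{n-3}$, $c=x_{n-4}$; these and $x_{n-6}$ are positive since $n\ge7$. With $A=\delta=0$,
$$x_n(Ba+Db)=\alpha+\beta a+\gamma M,\qquad a(BM+Dc)=\alpha+\beta M+\gamma b,\qquad b\ge\frac{\beta c}{Bc+Dx_{n-6}}\ge\frac{\beta c}{Bc+DT}.$$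
Let $B\kappa T\ge2\beta$, so that $Bx_n\ge2\beta$ and $Bx_n-\beta\ge\frac12Bx_n$.

First, $a$ is small. The first equation gives $\frac12Bx_na\le a(Bx_n-\beta)\le\alpha+\gamma M$, so
$$a\le\frac{2(\alpha+\gamma M)}{B\kappa T}\le\frac{2(\alpha+\beta M)}{B\kappa T}.$$
Then the denominator of $a$ is large. By the second equation,
$$BM+Dc\ge\frac{\alpha+\beta M}{a}\ge\frac{B\kappa T}{2}.$$
So either $BM\ge\frac{B\kappa T}4$, that is $M\ge\frac\kappa4T$, or $c\ge\kappa_1T$ with $\kappa_1=\frac{B\kappa}{4D}$. In the latter case, since $c\mapsto\frac{\beta c}{Bc+DT}$ is increasing, $b\ge\frac{\beta\kappa_1}{B\kappa_1+D}=:c_2$. The first equation then gives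
$$\gamma M=x_nDb+a(Bx_n-\beta)-\alpha\ge\kappa Dc_2T-\alpha\ge\tfrac12\kappa Dc_2T\qquad\text{if }\alpha\le\tfrac12\kappa Dc_2T .$$
So $\kappa'=\min\bigl(\frac\kappa4,\frac{\kappa Dc_2}{2\gamma}\bigr)$ works, with $T_0\ge1$ so large that both stated conditions hold for $T\ge T_0$. $\square$

## 9. The limiting profile behind a sequence of records

Suppose the solution is unbounded. We extract exact limiting ratios.

**Step 1: records.** Let $N_i$ be the least $n$ with $x_n>\max(i,x_{-2},x_{-1},x_0)$. Then $T_i:=x_{N_i}=\max_{j\le N_i}x_j$, $T_i\to\infty$ and $N_i\to\infty$. Count backward from the record: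
$$M_j=x_{N_i-2j}\quad(j\ge0),\qquad v_j=x_{N_i-2j+1}\quad(j\ge1),$$
suppressing $i$. (Here a larger index $j$ means an earlier time.)

**Step 2: compactness.** Apply Lemma 7 with $T=T_i$ repeatedly, at $n=N_i,\ N_i-2,\ N_i-4,\dots$. This gives constants $1=\kappa_0\ge\kappa_1\ge\kappa_2\ge\cdots>0$, independent of $i$, such that for each fixed $j$ and all large $i$
$$\kappa_jT_i\le M_j\le T_i .$$
Each fixed $j$ involves only finitely many of the thresholds $T_0$ and $n_1$, so they are passed once $i$ is large. Thus $M_j\to\infty$ as $i\to\infty$, and $M_j/M_{j+1}\in[\kappa_j,1/\kappa_{j+1}]$ for large $i$. For $j\ge1$ the intermediate terms are bounded in $i$: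
$$v_j=\frac{\alpha+\beta M_j+\gamma v_{j+1}+\delta M_{j+1}}{A+BM_j+DM_{j+1}}\le\frac{\alpha+(\beta+\gamma+\delta)T_i}{(B+D)\kappa_{j+1}T_i}. \tag{10}$$
By a diagonal argument we pass to a subsequence along which $M_j/M_{j+1}\to\rho_j\in(0,\infty)$ for every $j\ge0$.

**Step 3: the limiting equations.** Divide numerator and denominator of (10) by $M_{j+1}\to\infty$. Since $v_{j+1}$ is bounded,
$$v_j\to\frac{\beta\rho_j+\delta}{B\rho_j+D}=u(\rho_j)\qquad(j\ge1).$$
For $j\ge1$, divide the equation
$$M_{j-1}(A+Bv_j+Dv_{j+1})=\alpha+\beta v_j+\gamma M_j+\delta v_{j+1}$$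
by $M_j$ and let $i\to\infty$. The result is $\rho_{j-1}\bigl(A+Bu(\rho_j)+Du(\rho_{j+1})\bigr)=\gamma$. Replacing $j$ by $j+1$,
$$\rho_j\bigl(A+Bu(\rho_{j+1})+Du(\rho_{j+2})\bigr)=\gamma\qquad(j\ge0), \tag{11}$$
and $\rho_0\ge1$, because $M_0=T_i\ge M_1$. In classes 1, 2, 3 the bracket in (11) is the limit of the denominators $d_{N_i-2j-1}$, so it is at least $m$ by (9), and
$$\rho_j\le\gamma/m\qquad(j\ge0). \tag{12}$$

## 10. Supremum, infimum, and the end of the proof of Theorem 4

Let $S=\sup_{j\ge0}\rho_j\ge\rho_0\ge1$ and $I=\inf_{j\ge0}\rho_j$. We show that (11) cannot hold.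

**Case $\beta D\le B\delta$.** Class 4 does not occur, since there $\beta D>0=B\delta$. So $S<\infty$ by (12). As $u$ is nonincreasing, $u(\rho_j)\ge u(S)$ for all $j$, and (11) gives $\rho_j(A+(B+D)u(S))\le\gamma$ for all $j\ge0$. Taking the supremum, $\varphi(S)\le\gamma$. But $S\ge1$ and $\varphi$ is nondecreasing, so $\varphi(S)\ge\varphi(1)=A+\beta+\delta>\gamma$, a contradiction.

**Case $\beta D>B\delta$.** Here $\beta,D>0$, so class 2 does not occur, and $u$ is increasing and positive. Now the supremum alone gives no contradiction: monotonicity bounds $u(\rho_j)$ from below by $u(I)$, not by $u(S)$. We use $I$ and $S$ together.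

*Step 1: $0<I\le S<\infty$.* This makes $u(I)$ and $u(S)$ meaningful. In classes 1 and 3, $S<\infty$ by (12), and then (11) gives $I\ge\gamma/(A+(B+D)u(S))>0$. In class 4, $A=\delta=0$ and $u(r)=\frac{\beta r}{Br+D}<\frac\beta B$, so (11) gives $I\ge\frac{\gamma B}{(B+D)\beta}>0$; then $u(\rho_j)\ge u(I)>0$ gives $S\le\frac{\gamma}{(B+D)u(I)}<\infty$.

*Step 2: a two-sided inequality.* By (11) and the monotonicity of $u$, $\rho_j(A+(B+D)u(I))\le\gamma\le\rho_j(A+(B+D)u(S))$ for every $j\ge0$. Taking the supremum on the left and the infimum on the right,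
$$S\bigl(A+(B+D)u(I)\bigr)\le\gamma\le I\bigl(A+(B+D)u(S)\bigr). \tag{13}$$

*Step 3: $S=I$.* Expanding,
$$S(\beta I+\delta)(BS+D)-I(\beta S+\delta)(BI+D)=\beta BIS(S-I)+\delta B(S^2-I^2)+\delta D(S-I),$$
the two terms $\beta DIS$ having cancelled. Dividing by $(BI+D)(BS+D)$,
$$Su(I)-Iu(S)=(S-I)\,\frac{\beta BIS+\delta\bigl(B(S+I)+D\bigr)}{(BI+D)(BS+D)} .$$
So (13) becomes
$$(S-I)\left[A+(B+D)\,\frac{\beta BIS+\delta\bigl(B(S+I)+D\bigr)}{(BI+D)(BS+D)}\right]\le0 .$$
The bracket is positive: if $A>0$ this is clear, if $B>0$ then $\beta BIS>0$, and if $\delta>0$ then $\delta D>0$. One of the three holds because $A+B+\delta>0$. Hence $S=I$.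

*Step 4: contradiction.* All $\rho_j$ equal $S\ge1$, so (11) says $\varphi(S)=\gamma$. But $\gamma<\varphi(1)\le\varphi(S)$, a contradiction.

So every solution is bounded under (8). Together with the "only if" half from Section 7, this proves Theorem 4. $\blacksquare$

It is instructive to put $A=B=\delta=0$ into the last case. Then $Du(\rho)=\beta\rho$, and the bracket in Step 3 is $0$. Equation (11) becomes $\rho_j\rho_{j+2}=\gamma/\beta$, and (13) says only that $SI=\gamma/\beta$. With $\gamma<\beta$ there is no contradiction: for any $t\ge1$ the period-four sequence $t,\ t,\ \frac{\gamma}{\beta t},\ \frac{\gamma}{\beta t},\dots$ satisfies $\rho_j\rho_{j+2}=\gamma/\beta$ and $\rho_0\ge1$. The condition $A+B+\delta>0$ is what excludes such oscillating profiles.
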